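# Lefschetz numbers of self-maps of Grassmann manifolds

## 1. Fixed points, Grassmann manifolds, Lefschetz numbers

**Definition (fixed point property).** A topological space $X$ has the fixed point property, written $X\in FPP$, if every continuous map $f:X\to X$ has a point $x$ with $f(x)=x$.

The interval $[0,1]$ has it, by the intermediate value theorem. The circle does not: rotate it.

**Definition (Grassmann manifold).** For $\mathbb F=\mathbb R,\mathbb C,\mathbb H$ and integers $p,q\ge1$, ${}_{\mathbb F}G_{p,q}$ is the manifold of $p$-dimensional $\mathbb F$-subspaces of $\mathbb F^{p+q}$.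

For $p=1$ this is the projective space $\mathbb FP^q$. With the standard inner product, $V\mapsto V^\perp$ is a homeomorphism ${}_{\mathbb F}G_{p,q}\cong{}_{\mathbb F}G_{q,p}$, so we may usually assume $p\le q$.

**Definition (Lefschetz number).** For a self-map $f$ of a compact manifold $X$,
$$L(f)=\sum_i(-1)^i\,\mathrm{tr}\big(f^*|H^i(X;\mathbb Q)\big).$$

The Lefschetz fixed point theorem says that $L(f)\ne0$ forces a fixed point. The number $L(f)$ depends only on the homotopy class of $f$; for $f=\mathrm{id}$ it is the Euler characteristic. Example: if $f$ is a self-map of $\mathbb CP^q$ with $f^*c_1=\lambda c_1$ on $H^2$, then $f^*c_1^i=\lambda^ic_1^i$ and $L(f)=1+\lambda+\dots+\lambda^q$.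

## 2. The ring $H(p,q)$

Let $y_1,\dots,y_p$ be formal variables ("roots"), and let $c_i,h_i,s_i$ be their elementary, complete and power-sum symmetric functions. With $C(t)=\sum_jc_jt^j=\prod_i(1+y_it)$ we have $C(t)^{-1}=\sum_j(-1)^jh_jt^j$.

**Definition (the ring $H(p,q)$).** For $1\le p\le q$ put
$$H(p,q)=\mathbb Z[c_1,\dots,c_p]/(h_{q+1},\dots,h_{q+p}),\qquad \deg c_i=i. \tag{1}$$

By the recursion $h_j=c_1h_{j-1}-c_2h_{j-2}+\cdots\pm c_ph_{j-p}$ all $h_j$ with $j>q$ vanish in $H(p,q)$. So, equivalently, $H(p,q)=\mathbb Z[c,c']/(C(t)C'(t)=1)$, where $C'$ has degree at most $q$ in $t$. There are no relations in degrees $\le q$; this will be used all the time.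

Example. For $p=2$ we get $h_4=c_1^4-3c_1^2c_2+c_2^2$ and $h_5=c_1^5-4c_1^3c_2+3c_1c_2^2$, and $H(2,3)=\mathbb Z[c_1,c_2]/(h_4,h_5)$.

The following facts are classical. $H(p,q)$ is free over $\mathbb Z$ with basis the Schur classes $S_\nu$, $\nu\subset p\times q$ (at most $p$ rows, rows of length at most $q$); if $\nu$ has at most $p$ rows but does not fit in the rectangle, $S_\nu=0$. Its Poincaré polynomial is
$$\prod_{i=1}^p\frac{1-t^{q+i}}{1-t^i}. \tag{2}$$
The top degree is $N=pq$, with basis $S_{(q^p)}$, and $\int:H(p,q)\to\mathbb Z$ denotes the coefficient of $S_{(q^p)}$. In $H(2,2)$, for instance, the degree-2 part has basis $S_2=h_2=c_1^2-c_2$ and $S_{11}=c_2$, and $\int S_2^2=\int S_{11}^2=1$, $\int S_2S_{11}=0$.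

**Definition (decomposables).** An element is decomposable, written "dec", if it is a sum of products of elements of positive degree. Put $QH=H^+/(H^+)^2$.

Since $p\le q$, $QH$ has basis $c_1,\dots,c_p$. By Newton's formulas
$$s_j=(-1)^{j-1}jc_j+\mathrm{dec}\ (j\le p),\quad s_1=c_1,\quad s_2=c_1^2-2c_2,\quad s_3=c_1^3-3c_1c_2+3c_3, \tag{3}$$
where $c_i=0$ for $i>p$. So $s_2\equiv-2c_2$ in $QH$. A *graded endomorphism* is a degree-preserving unital ring endomorphism, linear over the coefficients. For such a $\varphi$ we write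
$$\varphi(c_j)=\mu_jc_j+\mathrm{dec}.$$
The number $\mu_j$ is the eigenvalue of $\varphi$ on the line $QH^j$.

The ring computes cohomology (Borel):

* $H^*({}_{\mathbb C}G_{p,q};\mathbb Z)=H(p,q)$ with degrees doubled, $c_i=c_i(\gamma^*)$, where $\gamma$ is the tautological bundle.
* $H^*({}_{\mathbb H}G_{p,q};\mathbb Z)=H(p,q)$ with degrees times $4$, where $y_i=x_i^2$ on the maximal torus.
* $H^*({}_{\mathbb R}G_{p,q};\mathbb F_2)=H(p,q)\otimes\mathbb F_2$, with $c_i=w_i$.

**Hodge theory.** $H(p,q)\otimes\mathbb R$ is the cohomology of a complex projective manifold of complex dimension $N$, all of it of type $(i,i)$, and $c_1$ is an ample class. So two theorems hold.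

*Hard Lefschetz (HL)*: $c_1^{N-2j}:H^j\to H^{N-j}$ is bijective for $j\le N/2$.

*Hodge–Riemann (HR)*: if $0\ne x\in H^j$, $j\le N/2$ and $c_1^{N-2j+1}x=0$, then $(-1)^j\int x^2c_1^{N-2j}>0$.

They are statements about the ring, and we may use them wherever the ring occurs, even in the cohomology of a quaternionic or real Grassmannian. Example: in $H(2,2)$, $c_1S_2=c_1S_{11}=S_{21}$, so the $x\in H^2$ with $c_1x=0$ are the multiples of $S_2-S_{11}$, and $\int(S_2-S_{11})^2=2>0$, as HR predicts for $j=2$.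

**Steenrod operations.** For an odd prime $\ell$, the operation $P^1$ on $H^*(\,\cdot\,;\mathbb F_\ell)$ is natural, is a derivation, raises degree by $2(\ell-1)$, and satisfies $P^1x=x^\ell$ for $\deg x=2$. On ${}_{\mathbb C}G_{p,q}$ it is therefore the derivation with $y\mapsto y^\ell$. On ${}_{\mathbb H}G_{p,q}$, where $y=x^2$, we get $P^1(x^2)=2x^{\ell+1}$. So put $r=(\ell-1)/2$ and let $\mathcal D$ be the derivation in characteristic $\ell$ with
$$\mathcal Dy=2y^{1+r},\qquad\text{so}\qquad \mathcal Ds_k=2k\,s_{k+r}. \tag{4}$$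
It is $P^1$ on $H^*({}_{\mathbb H}G_{p,q};\mathbb F_\ell)$; in particular it is well defined on $H(p,q)\otimes\mathbb F_\ell$. Example: for $\ell=3$, $\mathcal Ds_1=2s_2$; for $\ell=5$, $\mathcal Ds_1=2s_3$.

At the prime $2$ we use on $U=H(p,q)\otimes\mathbb F_2$ the operations $\theta_i=Sq^i,Sq^{2i},Sq^{4i}$ for $\mathbb F=\mathbb R,\mathbb C,\mathbb H$. In all three cases $\theta_1y=y^2$ and $\theta_iy=0$ for $i\ge2$, so by the Cartan formula
$$\theta_i(y^\alpha)=\sum_{|\beta|=i}\prod_j\binom{\alpha_j}{\beta_j}\,y^{\alpha+\beta}. \tag{5}$$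
Wu's formula, an identity between symmetric polynomials, says for $i<j$
$$\theta_ic_j=\sum_{t=0}^i\binom{j-i+t-1}{t}c_{i-t}c_{j+t}\equiv\binom{j-1}{i}c_{i+j}\ \text{mod dec}. \tag{6}$$
Example: $\theta_1c_2=\sum_{i\ne j}y_i^2y_j=c_1c_2-3c_3=c_1c_2+c_3$. Since $\sum_i\theta_ic_p=\prod_j(y_j+y_j^2)$, also $\theta_ic_p=c_ic_p$.

## 3. Which Grassmann manifolds have the fixed point property

Everything is in place to pose the problem, which comes from a thesis (The Ohio State University, Ph.D., 1974). Known special cases are $\mathbb RP^{2n}$, $\mathbb CP^{2n}$, and $\mathbb HP^n$ for $n\ge2$, which have the fixed point property. So do ${}_{\mathbb F}G_{2,q}$ for all $q>2$ when $\mathbb F=\mathbb C,\mathbb H$, and ${}_{\mathbb R}G_{2,q}$ for $q=4k$ or $4k+1$, $k\ge1$.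

**Conjecture 0.1.** ${}_{\mathbb F}G_{p,q}\in FPP$ if and only if $q\ne p$ and $pq$ is even, for $\mathbb F=\mathbb R$ or $\mathbb C$. ${}_{\mathbb H}G_{p,q}\in FPP$ if and only if $q\ne p$.

The task is to prove or disprove this. The answer is the following.

**Theorem A.** Conjecture 0.1 holds.

**Theorem B.** Let $p<q$, let $f$ be a self-map of $G={}_{\mathbb F}G_{p,q}$, and let $L(f)$ be its Lefschetz number.

* $\mathbb F=\mathbb C$. Write $f^*c_1=\lambda c_1$. If $\lambda=0$, $L(f)$ is odd. If $\lambda\ne0$, $L(f)\equiv1\pmod\lambda$. If $\lambda=\pm1$, then $f^*c_i=\lambda^ic_i$ for all $i$. Moreover $L(f)=0$ if and only if $pq$ is odd and $\lambda=-1$.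
* $\mathbb F=\mathbb H$. With $\lambda$ defined by $f^*c_1=\lambda c_1$: $\lambda\ne-1$, and $L(f)\ne0$ always. If $\lambda=1$, $f^*=\mathrm{id}$ on $H^*(G;\mathbb Z)$.
* $\mathbb F=\mathbb R$, $pq$ even. Then $L(f)\ne0$ always. If $p\ge2$ and $f^*p_1=\lambda p_1$ rationally, then $\lambda\ne-1$, and $\lambda=1$ implies $f^*=\mathrm{id}$ on $H^*(G;\mathbb Q)$.

**Theorem B implies Theorem A.** Since $G_{p,q}\cong G_{q,p}$, Theorem B and the Lefschetz theorem give the "if" part. For "only if" we write down maps without fixed points.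

* $p=q$: a subspace never equals its orthogonal complement, so $V\mapsto V^\perp$ has no fixed point.
* $\mathbb F=\mathbb R$, $pq$ odd: $p+q$ is even, so $\mathbb R^{p+q}$ has a complex structure $J$. A fixed point of $V\mapsto JV$ is a complex subspace, of even real dimension; but $p$ is odd.
* $\mathbb F=\mathbb C$, $pq$ odd: on $\mathbb C^{p+q}=\mathbb H^{(p+q)/2}$ take an antilinear $j$ with $j^2=-1$. A fixed point of $V\mapsto jV$ is a quaternionic subspace, of even complex dimension; but $p$ is odd. $\square$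

It remains to prove Theorem B.

## 4. Projective spaces and ${}_{\mathbb C}G_{2,3}$ by hand

**Real projective space.** $\mathbb RP^{2k}$ has the rational cohomology of a point, so $L(f)=1$.

**Complex projective space.** $L(f)=1+\lambda+\dots+\lambda^q$ is $q+1$ for $\lambda=1$ and $(\lambda^{q+1}-1)/(\lambda-1)$ otherwise. For integers $\lambda$ it vanishes only if $\lambda=-1$ and $q$ is odd.

**Quaternionic projective space.** The formula for $L(f)$ is the same, so $\lambda=-1$ must be excluded when $q\ge2$. Modulo $3$, $P^1y=2y^2$. Comparing $P^1f^*y=2\lambda y^2$ with $f^*P^1y=2\lambda^2y^2$ gives $\lambda\equiv\lambda^2\pmod3$, so $\lambda\ne-1$.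

**The manifold ${}_{\mathbb C}G_{2,3}$.** Write $\varphi(c_1)=\lambda c_1$, $\varphi(c_2)=\mu c_2+\nu c_1^2$. In degree $4$ the relations are the multiples of $h_4$, so $\varphi(h_4)=\mu^2h_4$ (look at $c_2^2$). Comparing the other coefficients,
$$2\mu\nu-3\lambda^2\mu=-3\mu^2,\qquad \nu^2-3\lambda^2\nu+\lambda^4=\mu^2.$$
If $\mu=0$, the second equation has discriminant $5\lambda^4$ in $\nu$; over $\mathbb Q$ this forces $\lambda=\nu=0$. If $\mu\ne0$, then $\nu=\frac32(\lambda^2-\mu)$, and substituting gives $-\frac54\lambda^4+\frac94\mu^2=\mu^2$, so $\mu=\pm\lambda^2$. For $\mu=-\lambda^2$ we have $\nu=3\lambda^2$ and $\varphi(h_5)=\lambda^5(16c_1^5-14c_1^3c_2+3c_1c_2^2)$. If the bracket were $x\,c_1h_4+y\,h_5$, then $x+y=16$, $x+3y=3$ and $-3x-4y=-14$; the first two give $y=-\frac{13}2$, $x=\frac{45}2$, and then $-3x-4y=-\frac{83}2$, a contradiction. So $\varphi(c_2)=\lambda^2c_2$ always, and $L(f)$ is the Poincaré polynomial at $\lambda$, namely $(1+\lambda^2)(1+\lambda+\lambda^2+\lambda^3+\lambda^4)\ne0$.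

**Where this approach stops.** A sensible plan is to determine all graded endomorphisms of $H(p,q)$ in this way, show $\varphi(c_i)=\lambda^ic_i$, and evaluate (2) at $\lambda$. For general $p,q$ the unknowns are the coefficients of all monomials in all $\varphi(c_j)$, and the equations are non-linear with no visible structure. Two exact solutions show, moreover, what the ring alone cannot do.

First, since the relations are homogeneous, $c_i\mapsto(-1)^ic_i$ is always an endomorphism. For $pq$ odd its alternating count (2) at $t=-1$ is $0$ (Section 10). So over $\mathbb H$ something beyond the ring is needed, as already for $\mathbb HP^3$.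

Second, in $H(2,2)$ the rule $c_1\mapsto c_1$, $c_2\mapsto c_1^2-c_2$ sends $h_3=c_1^3-2c_1c_2$ to $-h_3$ and $h_4$ to $h_4-2c_1h_3$. So it is an endomorphism with $\lambda=1$ that is not the identity. Any argument that $\lambda=1$ forces the identity must use $p\ne q$, or Steenrod operations.

**The way around.** We do not need $\varphi$; we need only $L(f)\ne0$. Three ranges of $\lambda$ are treated by three mechanisms. For all $\lambda\ne0$, Hodge theory forces $\varphi$ to be, up to the scaling $\lambda^i$, an *involution*; its traces are integers, whence $L(f)\equiv1\pmod\lambda$, and $|\lambda|\ge2$ is done. For $\lambda=\pm1$ the involution is pinned down by orthogonality, integrality and odd primes. For $\lambda=0$ we prove that $L(f)$ is odd, using Steenrod squares and a count of relations.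

## 5. Hodge–Riemann forces an involution

**Lemma 1.** Let $p\le q$ and let $\varphi$ be a graded endomorphism of $H(p,q)\otimes\mathbb Q$ with $\varphi(c_1)=\lambda c_1$, $\lambda\in\mathbb Q^*$. Put $\varphi'=\lambda^{-i}\varphi$ in degree $i$ and $\varphi'(c_j)=\mu'_jc_j+\mathrm{dec}$. Then $\varphi'^2=1$, $\mu'_j\in\{1,-1\}$ for all $j$, and $\varphi'$ preserves $\int$. If $\varphi'\ne\mathrm{id}$ and $d$ is minimal with $\varphi'(c_d)\ne c_d$, then $d\ge2$ and $\mu'_d=-1$. If $\lambda\in\mathbb Z$, then $\sum_i\mathrm{tr}(\varphi|H^i)\equiv1\pmod\lambda$.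

*Proof.* **Step 1: an invariant definite form.** The aim is to make $\varphi'$ orthogonal in low degrees. $\varphi'$ is a ring endomorphism fixing $c_1$, hence it fixes $c_1^N$. This is non-zero by HL with $j=0$, and $H^N$ is a line, so $\varphi'$ preserves $\int$. If $p=1$ the ring is generated by $c_1$ and $\varphi'=\mathrm{id}$. Let $p\ge2$; then $q\ge2$ and $p\le pq/2=N/2$.

For $j\le N/2$ let $P^j=\{x\in H^j_{\mathbb R}:c_1^{N-2j+1}x=0\}$. As $\varphi'$ fixes $c_1$, it preserves $P^j$, the form $(x,y)\mapsto\int xy\,c_1^{N-2j}$ on $H^j_{\mathbb R}$, and each summand of the Lefschetz decomposition $H^j_{\mathbb R}=\bigoplus_ic_1^iP^{j-i}$. The summands are mutually orthogonal: for $i<i'$ and $x\in P^{j-i}$, $y\in P^{j-i'}$ the product contains $x\,c_1^{N-2j+i+i'}$, and $N-2j+i+i'\ge N-2(j-i)+1$, so it is $0$. On $c_1^iP^{j-i}$ the form is $\int x^2c_1^{N-2(j-i)}$, definite of sign $(-1)^{j-i}$ by HR. Changing the sign on some summands yields a positive definite form on $H^j_{\mathbb R}$ preserved by $\varphi'$.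 So on $H^j$, in particular for $j\le p$, $\varphi'$ is diagonalizable over $\mathbb C$ with eigenvalues of modulus $1$.

**Step 2: eigenvalues on $QH$, and $\varphi'^2=1$.** The eigenvalue $\mu'_j$ is rational of modulus $1$, so it is $\pm1$. Suppose $\varphi'^2$ fixes $c_i$ for $i<j\le p$. On $H^j$, $\varphi'^2$ is then the identity on the decomposables and on $QH^j$, so it is unipotent. It is also diagonalizable, so it is the identity. By induction $\varphi'^2$ fixes all generators.

**Step 3: the first generator that moves.** Clearly $d\ge2$. If $\mu'_d$ were $+1$, then $\varphi'$ would be the identity on the decomposables of $H^d$ and on $QH^d$, hence unipotent and diagonalizable, hence the identity on $H^d$. So $\mu'_d=-1$.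

**Step 4: the congruence.** The eigenvalues of $\varphi'$ are $\pm1$, so $t_i=\mathrm{tr}(\varphi'|H^i)\in\mathbb Z$. Since $t_0=1$ and $\sum_i\mathrm{tr}(\varphi|H^i)=\sum_i\lambda^it_i$, the congruence follows. $\square$

In the example $c_2\mapsto c_1^2-c_2$ of $H(2,2)$, indeed $\varphi'^2=1$, $d=2$ and $\mu'_2=-1$.

## 6. Intersection numbers from characters of a rectangle

If $\varphi'$ moves $c_2$ or $c_3$, its $-1$-eigenvector is orthogonal to what is fixed. To exploit this we need a few intersection numbers explicitly. For $f$ of degree at most $N$ put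
$$\langle f\rangle=\frac{\int f\,s_1^{N-\deg f}}{\int s_1^N},\qquad n=pq-1,\qquad B=q-p .$$

**Lemma 2.** When the degrees are at most $N$ (so that the denominators are non-zero),
$$\tau:=\langle s_2\rangle=\frac Bn,\qquad \theta:=\langle s_3\rangle=\frac{B^2-n}{n(n-1)},\qquad \sigma:=\langle s_2^2\rangle=\frac{(n-3)B^2+2n}{n(n-1)(n-2)},$$
$$\kappa:=\langle s_3s_2\rangle=\frac{B[(n-5)B^2-n^2+11n-6]}{n(n-1)(n-2)(n-3)} .$$
Consequently $\dfrac{\tau\theta-\kappa}{\sigma-\tau^2}=-\dfrac{3B}{n-3}$ if $n>|B|$ and $n>3$.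

*Proof.* **Step 1: translation into characters.** By Frobenius, $s_\rho=\sum_\nu\chi^\nu(\rho)S_\nu$. For $|\rho|=N$ only $\nu=(q^p)$ survives in the ring, so $\int s_\rho=\chi(\rho)$, where $\chi$ is the irreducible character of $\mathfrak S_N$ of shape $(q^p)$. So $\langle s_\rho\rangle=\chi(\rho,1,\dots,1)/\chi(1)$. By Schur's lemma this is the scalar by which the class sum $K_\rho$ (sum of all permutations of cycle type $\rho$, completed by fixed points) acts, divided by the size of the class.

The scalars come from the Jucys–Murphy elements $J_i=\sum_{j<i}(j\,i)$. By a theorem of Jucys, a symmetric polynomial in $J_1,\dots,J_N$ acts on the representation of shape $\nu$ by its value at the contents $j-i$ of the boxes in row $i$, column $j$. Example: for $(3,3)$ the contents are $0,1,2,-1,0,1$, with sum $3$. So $K_2=\sum J_i$ acts by $3$, and $\langle s_2\rangle=3/15=1/5=B/n$ for $(p,q)=(2,3)$.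

**Step 2: products in the class algebra.** We express the class sums we need by power sums of the $J_i$. Clearly $K_2=\sum J_i$.

In $\sum_iJ_i^2=\sum_i\sum_{j,k<i}(j\,i)(k\,i)$ the terms $j=k$ give $\sum(i-1)=\binom N2$, and the terms $j\ne k$ give each 3-cycle once, with $i$ its largest point. So
$$\sum J_i^2=K_3+\binom N2 .$$

In $\sum_i\sum_{j,k,l<i}(j\,i)(k\,i)(l\,i)$ distinct $j,k,l$ give each 4-cycle once. The terms with $j=k$ or $k=l$ give $\sum_i(2(i-1)-1)J_i$, since $j=k=l$ is counted twice in $2(i-1)J_i$. The terms $j=l\ne k$ give $(j\,i)(k\,i)(j\,i)=(j\,k)$, in total $2\sum_i\sum_{a<b<i}(a\,b)$. For $a<b$ the coefficient of $(a\,b)$ in the last two contributions is $2(b-1)-1+2(N-b)=2N-3$. So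
$$\sum J_i^3=K_4+(2N-3)K_2 .$$

A 3-cycle is a product of two transpositions in $3$ ways; a permutation of type $(2,2)$ is a product of two disjoint transpositions in $2$ ways. So
$$K_2^2=\binom N2+3K_3+2K_{22}.$$

In $K_2K_3$ a transposition and a 3-cycle share $0$, $1$ or $2$ points. Disjoint factors give $K_{32}$. A 4-cycle is (transposition)(3-cycle) in $4$ ways: the transposition must join two cyclically adjacent points. A transposition $t'$ equals $t\cdot(tt')$ with $tt'$ a 3-cycle for exactly the $2(N-2)$ transpositions $t$ sharing one point with $t'$. So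
$$K_2K_3=K_{32}+4K_4+2(N-2)K_2 .$$

**Step 3: power sums of the contents.** Write $j-i=a-b+\frac B2$ with $a=j-\frac{q+1}2$, $b=i-\frac{p+1}2$. Over the rectangle, the means of $a$, of $b$ and of odd powers of $a-b$ are $0$, and the mean of $(a-b)^2$ is $\frac{q^2-1}{12}+\frac{p^2-1}{12}=\frac{B^2+2n}{12}$, because $p^2+q^2=B^2+2(n+1)$. Hence
$$\sum c=\frac{NB}2,\qquad \sum c^2=N\Big(\frac{B^2+2n}{12}+\frac{B^2}4\Big)=\frac{N(2B^2+n)}6,$$
$$\sum c^3=N\Big(\frac{3B}2\cdot\frac{B^2+2n}{12}+\frac{B^3}8\Big)=\frac{NB(B^2+n)}4 .$$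

**Step 4: the scalars.** With $N=n+1$ the class sums act by
$$K_2=\frac{NB}2,\qquad K_3=\frac{N(2B^2+n)}6-\frac{Nn}2=\frac{N(B^2-n)}3,$$
$$K_{22}=\frac12\Big[\frac{N^2B^2}4-\frac{Nn}2-N(B^2-n)\Big]=\frac{N((n-3)B^2+2n)}8,$$
$$K_4=\frac{NB(B^2+n)}4-\frac{(2n-1)NB}2=\frac{NB(B^2-3n+2)}4,$$
$$K_{32}=\frac{N^2B(B^2-n)}6-NB(B^2-3n+2)-(n-1)NB=\frac{NB[(n-5)B^2-n^2+11n-6]}6 .$$
Dividing $K_2,K_3,K_{22},K_{32}$ by the class sizes $\frac{N(N-1)}2$, $\frac{N(N-1)(N-2)}3$, $\frac{N\cdots(N-3)}8$, $\frac{N\cdots(N-4)}6$ gives the four formulas.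

**Step 5: the ratio.** Expanding,
$$(B^2-n)(n-2)(n-3)-n[(n-5)B^2-n^2+11n-6]=6(B^2-n^2),$$
$$n[(n-3)B^2+2n]-B^2(n-1)(n-2)=2(n^2-B^2).$$
So $\tau\theta-\kappa=\frac{6B(B^2-n^2)}{n^2(n-1)(n-2)(n-3)}$ and $\sigma-\tau^2=\frac{2(n^2-B^2)}{n^2(n-1)(n-2)}$. Divide. $\square$

**Lemma 3.** In the situation of Lemma 1 with $2\le p<q$, suppose $\varphi'(c_2)\ne c_2$. Then
$$\varphi'(s_2)=-s_2+2\tau s_1^2,\qquad \varphi'(c_2)=-c_2+(1-\tau)c_1^2,\qquad 0<\tau=\frac{q-p}{pq-1}<1 .$$

*Proof.* The point is that orthogonality determines the eigenvector. $\varphi'$ is an involution preserving $\int xy\,c_1^{N-4}$ on $H^2=\langle s_1^2,s_2\rangle$, it fixes $s_1^2$, and $\mu'_2=-1$. So its $-1$-eigenspace in $H^2$ is a line orthogonal to $s_1^2$. Since $\int(s_2-\tau s_1^2)s_1^{N-2}=0$ by definition of $\tau$ while $\int s_1^N\ne0$, that line is spanned by $s_2-\tau s_1^2$. This gives the first formula; inserting $s_2=c_1^2-2c_2$ gives the second. Finally $\tau>0$ as $q>p$, and $q-p<pq-1$ is equivalent to $q+1<p(q+1)$. $\square$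

So for $p<q$ an involution that moves $c_2$ has the non-integer $1-\tau$ among its coefficients. For $p=q=2$ the number $\tau$ is $0$, the same formula reads $c_2\mapsto c_1^2-c_2$, and that involution exists (Section 4). This is where $p\ne q$ enters.

## 7. Odd primes

If $p=q$, let $\delta$ be the involution of $H(p,p)=\mathbb Z[c,c']/(CC'=1)$ exchanging $C(t)$ and $C'(t)=1/C(t)$; both have degree $\le p$, so it is well defined. Taking logarithms, $\log C=\sum_j(-1)^{j-1}s_jt^j/j$, so $\delta(s_j)=-s_j$ (the ring is torsion-free). It commutes with $\mathcal D$ modulo every odd prime $\ell$. Indeed,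
$$\frac{\mathcal DC}{C}=\sum_i\frac{2y_i^{1+r}t}{1+y_it}=2\sum_{i\ge0}(-1)^is_{r+1+i}\,t^{i+1},$$
so $\mathcal DC'/C'=-\mathcal DC/C=2\sum(-1)^i\delta(s_{r+1+i})t^{i+1}=\delta(\mathcal DC)/C'$, i.e. $\mathcal D\delta(C)=\delta(\mathcal DC)$. So $\mathcal D\delta$ and $\delta\mathcal D$ agree on the generators $c_j$, and by the Leibniz rule they agree everywhere.

**Lemma 4.** Let $1\le p\le q$ and let $\varphi$ be a graded ring endomorphism of $H(p,q)\otimes\mathbb Z[\frac12]$ which modulo every odd prime $\ell$ commutes with $\mathcal D$.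
(a) If $\varphi(c_1)=c_1$, then $\varphi=\mathrm{id}$.
(b) If $p<q$, then $\varphi(c_1)\ne-c_1$.
(c) If $p=q$ and $\varphi(c_1)=-c_1$, then $\varphi=\delta$.

*Proof of (a).* The aim is to reach the first moved generator $c_d$ from a lower power sum by $\mathcal D$. Suppose $\varphi\ne\mathrm{id}$ and take $d$ as in Lemma 1 with $\lambda=1$, $2\le d\le p$. Let $\ell$ be a prime dividing $2d-1\ge3$; it is odd, and $\ell\nmid d$. Put $r=(\ell-1)/2$, so $1\le r\le d-1$, and $k=d-r$, so $1\le k<d$. Then $2k=2d-\ell+1\equiv2\pmod\ell$, so $\mathcal Ds_k=2s_d$. As $\varphi$ fixes $c_1,\dots,c_{d-1}$, it fixes $s_k$; applying $\mathcal D$ gives $\varphi(s_d)=s_d$ mod $\ell$. Since $s_d=\pm dc_d+\mathrm{dec}$ and $\ell\nmid d$, $\mu_d\equiv1\pmod\ell$. But $\mu_d=-1$ by Lemma 1, and $\ell$ is odd: contradiction.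

*Proof of (b).* Suppose $p<q$ and $\varphi(c_1)=-c_1$.

**Step 1: the prime 3 shows that $c_2$ moves.** Modulo $3$, $\mathcal Ds_1=2s_2$, so $\varphi(s_2)=-s_2$ mod $3$. If $p=1$, then $s_2=c_1^2$ and $\varphi(s_2)=s_2$, so $c_1^2=0$ mod $3$, which is false as $q\ge2$. Let $p\ge2$ and $\varphi'=(-1)^i\varphi$ in degree $i$. Then $\varphi'(s_2)=-s_2$ mod $3$, so $\mu'_2\equiv-1\pmod3$, hence $\mu'_2=-1$ by Lemma 1. Lemma 3 applies. As $\varphi'$ is defined over $\mathbb Z[\frac12]$ and $c_1^2,c_2$ is a basis of $H^2$, we get $\tau=\frac{q-p}{pq-1}\in\mathbb Z[\frac12]$ with $0<\tau<1$. If $pq$ is even, the denominator is odd, so $\tau\in\mathbb Z$: contradiction. So $p,q$ are odd, $p\ge3$, $q\ge5$.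

**Step 2: the prime 5 and degree 3.** Now powers of $2$ may hide in $pq-1$; we pass to a coefficient whose denominator is odd. Modulo $5$, $\mathcal Ds_1=2s_3$, so $\varphi(s_3)=-s_3$ and $\varphi'(s_3)=s_3$ mod $5$. As $s_3=3c_3+\mathrm{dec}$, $\mu'_3\equiv1\pmod5$, so $\mu'_3=1$. Put $u=s_2-\tau s_1^2$, so $\varphi'(u)=-u$. Write $\varphi'(s_3)=s_3+\alpha s_1u+\beta s_1^3$. Then $\varphi'^2(s_3)=s_3+2\beta s_1^3$, so $\beta=0$. Therefore $s_3+\frac\alpha2s_1u$ is fixed by $\varphi'$, and it is orthogonal to the $-1$-eigenvector $s_1u$ for $\int xy\,s_1^{N-6}$. Since $\langle s_3u\rangle=\kappa-\tau\theta$ and $\langle u^2\rangle=\sigma-\tau^2$, this says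
$$(\kappa-\tau\theta)+\tfrac\alpha2(\sigma-\tau^2)=0,\qquad\text{so}\qquad \alpha=-\frac{6(q-p)}{pq-4}$$
by Lemma 2 (here $n-3=pq-4$, and $n>B$ as $\tau<1$).

**Step 3: integrality.** From $3c_3=s_3-c_1^3+3c_1c_2$ we read off the coefficient of $c_1c_2$ in $\varphi'(3c_3)$: it is $-3$ from $s_3$, $-2\alpha$ from $\alpha s_1u$, and $-3$ from $3c_1\varphi'(c_2)$. So its value in $\varphi'(c_3)$ is $-2-\frac{2\alpha}3$, and $\frac{4(q-p)}{pq-4}\in\mathbb Z[\frac12]$. As $pq-4$ is odd, it divides $q-p$. But $0<q-p\le q-3<3q-4\le pq-4$: contradiction.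

*Proof of (c).* $\delta(c_1)=-c_1$, so $\varphi\delta$ satisfies the hypotheses of (a). Hence $\varphi\delta=\mathrm{id}$ and $\varphi=\delta^{-1}=\delta$. $\square$

## 8. Steenrod squares on indecomposables

Let $q>p$, $U=H(p,q)\otimes\mathbb F_2$, and let $\varphi$ be a graded endomorphism of $U$ commuting with all $\theta_i$, with $\varphi(c_j)=\varepsilon_jc_j+\mathrm{dec}$, $\varepsilon_j\in\mathbb F_2$. Since $U$ is finite, some power $e=\varphi^M$, $M\ge1$, is idempotent. It is a ring map commuting with the $\theta_i$, $e(c_j)=\varepsilon_jc_j+\mathrm{dec}$, and $e(c_1)=\varepsilon_1c_1$. Our aim in this section is to show that the $\varepsilon_j$ have little freedom.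

**Lemma 5.** $\varepsilon_2=\dots=\varepsilon_{p-1}$, and these equal $\varepsilon_p$ unless $p$ is a power of $2$.

*Proof.* **Step 1: links.** We compare $\varphi\theta_ic_j=\theta_i\varphi c_j$ modulo decomposables. By the Cartan formula $\theta_i$ preserves decomposables, and there are no relations in degrees $\le p$. By (6), with $a=j-1$:
$$\varepsilon_{a+1}=\varepsilon_{a+i+1}\quad\text{if }1\le i\le a,\ a+i\le p-1,\ \tbinom ai\text{ odd}.$$
In this case call $a$ and $a+i$ linked.

**Step 2: everything is connected to $1$.** We show that each $b$ with $1\le b\le p-1$ is connected to $1$ by links, except possibly $b=p-1$ when this has the form $2^k-1$, $k\ge2$. Induct on $b$; $b=1$ is trivial. If $b\ge2$ is not of the form $2^k-1$, its binary expansion has a $1$ in some place $t+1$ and a $0$ in place $t$. Then $b'=b-2^t$ has a $1$ in place $t$, so $\binom{b'}{2^t}$ is odd by Lucas, and $b$ is linked to the smaller number $b'\ge2^t\ge1$. Since $b'<p-1$, the induction covers $b'$. If $b=2^k-1<p-1$ with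 $k\ge2$, then $b$ is odd, so it is linked to $b+1=2^k$ (take $i=1$), which is linked to $2^{k-1}$ (as $\binom{2^{k-1}}{2^{k-1}}=1$), and so on down to $1$. The exception $p-1=2^k-1$ means $p=2^k$. $\square$

**Lemma 6.** Let $p=2^k\ge2$, $q>p$, $\varepsilon_j=0$ for $2\le j<p$, and suppose $\varepsilon_1=0$ or $p\ge4$. Then $\varepsilon_p=0$.

*Proof.* Suppose $\varepsilon_p=1$. Let $z=e(c_p)=c_p+\mathrm{dec}$, viewed as a symmetric polynomial (its degree is $p\le q$), and let $z_\alpha$ be the coefficient of $y^\alpha$.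

**Step 1: $z_{(1^p)}=1$.** In a product $c_{i_1}\cdots c_{i_l}$ with $l\ge2$, all $i_j\geq 1$ and $\sum i_j=p$, the coefficient of $y_1\cdots y_p$ is the multinomial coefficient $p!/\prod i_j!$. It is a multiple of $\binom{p}{i_1}$ with $0<i_1<p=2^k$, which is even. So only $c_p$ contributes.

**Step 2: the case $\varepsilon_1=0$.** Apply $e$ to $\theta_1c_p=c_1c_p$: in $U$, $\theta_1z=e(c_1)e(c_p)=0$. But $\theta_1z=\sum_\alpha z_\alpha\sum_i\alpha_iy_iy^\alpha$, and the coefficient of $y_1^2y_2\cdots y_p$ is $z_{(1^p)}=1$, because raising an exponent $0$ to $1$ has coefficient $0$. As $p+1\le q$, there are no relations in this degree, so $\theta_1z\ne0$ in $U$: contradiction.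

**Step 3: the case $\varepsilon_1=1$, $p\ge4$.** Since $\varepsilon_2=0$, $e(c_2)=\nu c_1^2$ for some $\nu\in\mathbb F_2$. Apply $e$ to $\theta_2c_p=c_2c_p$: in $U$, $\theta_2z=\nu c_1^2z$. So in $\mathbb F_2[c]$ the polynomial $F:=\theta_2z+\nu c_1^2z$, of degree $p+2$, is $0$ if $q\ge p+2$, and is $\epsilon h_{p+2}$ with $\epsilon\in\mathbb F_2$ if $q=p+1$. Look at three coefficients.

The coefficient of $y_1^2y_2^2y_3\cdots y_p$ in $\theta_2z$ is $z_{(1^p)}=1$: a zero exponent cannot be raised by (5), so only $\beta=(1,1,0,\dots)$, $\alpha=(1^p)$ contributes. In $c_1^2z=\sum_iy_i^2z$ it is $z_{(0,2,1^{p-2})}+z_{(2,0,1^{p-2})}=0$ by symmetry. So $F\ne0$; therefore $q=p+1$, $\epsilon=1$, and all coefficients of $F=h_{p+2}$ are $1$.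

The coefficient of $y_1^{p+2}$ is $\binom p2z_{(p)}+\nu z_{(p)}=\nu z_{(p)}$, as $4\mid p$. It is $1$, so $\nu=1$.

The coefficient of $y_1^{p+1}y_2$ is $\binom{p-1}2z_{(p-1,1)}+\nu z_{(p-1,1)}=(1+\nu)z_{(p-1,1)}=0$, since $\binom{2^k-1}2$ is odd for $k\ge2$. It should be $1$: contradiction. $\square$

**Lemma 7.** If $p=4$, $q\ge5$ and $\varepsilon_1=0$, then $\varepsilon_2=0$.

*Proof.* Suppose $\varepsilon_2=1$. We have $e(c_1)=0$; put $a_2=e(c_2)=c_2+\nu c_1^2$. Applying $e$ to $\theta_1c_2=c_1c_2+c_3$ gives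
$$a_3:=e(c_3)=\theta_1a_2=c_3+c_1c_2,$$
since $\theta_1(c_1^2)=2c_1^3=0$. For $p=4$, (6) gives $\theta_2c_3=c_2c_3+c_1c_4$; applying $e$, $\theta_2a_3=a_2a_3$. But by the Cartan formula
$$\theta_2a_3=c_2c_3+c_1c_4+c_1^2(c_1c_2+c_3)+c_1c_2^2,\qquad a_2a_3=(c_2+\nu c_1^2)(c_3+c_1c_2),$$
and the sum of the two is $c_1c_4+(1+\nu)(c_1^3c_2+c_1^2c_3)$. This is a non-zero polynomial in degree $5\le q$, where there are no relations: contradiction. $\square$

## 9. Relations in the image of an idempotent

Steenrod squares do not yet exclude $\varepsilon_2=\dots=1$ with $\lambda=0$. A complementary argument does: if many $\mu_j\ne0$, the surviving image is a large ring, but hard Lefschetz bounds its top degree when $c_1$ goes to $0$.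

**Lemma 8.** Let $\varphi$ be a graded endomorphism of $H=H(p,q)\otimes\mathbb Q$, $p\le q$, with $\mu_1=0$, and let $S=\{j:\mu_j\ne0\}$. There is an $|S|$-element subset $E\subset\{q+1,\dots,q+p\}$ with
$$D:=\sum_{e\in E}e-\sum_{j\in S}j\le pq/2 .$$
Moreover there are $a_j\in H$ $(j\in S)$, $a_j=c_j+\mathrm{dec}$, such that the ideal $J$ of relations among the $a_j$ is minimally generated by elements whose degrees are exactly the elements of $E$.

*Proof.* **Step 1: an idempotent.** For $M$ large put $A=\operatorname{im}\varphi^M$, $I=\ker\varphi^M$. By Fitting's lemma $H=A\oplus I$, where $A$ is a subalgebra on which $\varphi$ is bijective and $I$ is an ideal. So the projection $e:H\to A$ along $I$ is a ring map, $\varphi^M=\varphi^Me$, and $c_1\in I$.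

**Step 2: $e(c_j)=\epsilon_jc_j+\mathrm{dec}$ with $\epsilon_j=1$ exactly for $j\in S$.** From $e^2=e$, $\epsilon_j\in\{0,1\}$. If $\epsilon_j=0$, then $\varphi^M(c_j)=\varphi^M(e(c_j))$ is decomposable, so $\mu_j^M=0$. If $\mu_j=0$, write $e(c_j)=\varphi^M(x)$ with $x\in A$, $x=\alpha c_j+\mathrm{dec}$; then $\epsilon_j=\alpha\mu_j^M=0$.

**Step 3: adapted generators.** Put $a_j=e(c_j)$ for $j\in S$ and $b_j=c_j-e(c_j)$ for $j\notin S$. All have the form $c_j+\mathrm{dec}$, so they generate $H$. As $e(a_j)=a_j$ and $e(b_j)=0$, $A=e(H)=\mathbb Q[a_j]$. Let $R=\mathbb Q[c_1,\dots,c_p]$. Lifts to $R$ are unique in degrees $\le p\le q$, and the change of coordinates is triangular, so $R=\mathbb Q[a,b]$ is the polynomial ring in the lifts. Put $R'=\mathbb Q[a]$, $I_H=\ker(R\to H)$, $J=\ker(R'\to H)$. Then $JR\subset I_H$. If $F(a,b)=0$ in $H$, applying $e$ gives $F(a,0)=0$ in $H$. So $b\mapsto0$ maps $I_H$ onto $J$.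

**Step 4: generators of $J$ are generators of $I_H$.** Let $g_1,\dots,g_s$ be minimal homogeneous generators of $J$, and let $\mathfrak m_R,\mathfrak m_{R'}$ be the ideals of elements of positive degree. If $\sum\alpha_ig_i\in\mathfrak m_RI_H$ with $\alpha_i\in\mathbb Q$, setting $b=0$ gives $\sum\alpha_ig_i\in\mathfrak m_{R'}J$, so all $\alpha_i=0$. So the $g_i$ are part of a minimal generating set of $I_H$. Since $R/I_H=H$ is finite-dimensional, $I_H$ has height $p$. It is generated by the $p$ elements $h_{q+1},\dots,h_{q+p}$, which are therefore minimal generators, and the degrees of any minimal homogeneous generating set are $q+1,\dots,q+p$. So the degrees of the $g_i$ form an $s$-element subset $E$.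

**Step 5: $s=|S|$.** $R/JR=A[b]$ is a polynomial ring in $p-|S|$ variables over the finite-dimensional algebra $A$, so it has Krull dimension $p-|S|$. Its quotient by the $p-s$ remaining generators of $I_H$ is the finite-dimensional $H$, so $p-|S|\le p-s$, i.e. $s\le|S|$. As $R'/J=A$ is finite-dimensional and $R'$ has $|S|$ variables, $s\ge|S|$. So $J$ is generated by a regular sequence with degrees $E$, $|E|=|S|$. Hence $A$ has Hilbert series $\prod_{e\in E}(1-t^e)/\prod_{j\in S}(1-t^j)$, whose top degree is $D$.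

**Step 6: the bound.** For $i>N/2$ put $j=N-i$; by HL $H^i=c_1^{N-2j}H^j$ with $N-2j\ge1$, so $H^i=c_1H^{i-1}$. As $e(c_1)=0$, $A^i=e(H^i)=0$ for $i>N/2$. So $D\le N/2$. $\square$

## 10. Complex and quaternionic Grassmannians, $p<q$

Let $\mathbb F=\mathbb C$ or $\mathbb H$ and $\varphi=f^*$ on $H(p,q)$, with $\varphi(c_1)=\lambda c_1$. Here $\mu_j\in\mathbb Z$, $\mu_1=\lambda$, and $L(f)=\sum_i\mathrm{tr}(\varphi|H^i)$, since all cohomology is in even degrees.

### 10.1. For $\lambda=0$ the number $L(f)$ is odd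

Let $\varepsilon_j=\mu_j\bmod2$. By naturality $\varphi$ mod $2$ commutes with the $\theta_i$, so Section 8 applies, with $\varepsilon_1=0$.

**Step 1: $\varepsilon_2=0$ if $p\ge3$.** Suppose $\varepsilon_2=1$. By Lemma 7, $p\ne4$. By Lemma 5 the integers $\mu_j$ are odd, so non-zero, for $2\le j\le p-1$, and $\mu_p\ne0$ if $p$ is not a power of $2$. So there are two possibilities for the set $S$ in Lemma 8.

*$S=\{2,\dots,p\}$.* The $p-1$ elements of $E$ have sum at least $\sum_{i=1}^{p-1}(q+i)$, so $D\ge\sum_{i=1}^{p-1}(q+i)-\sum_{j=2}^pj=(p-1)(q-1)$, and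
$$(p-1)(q-1)-\frac{pq}2=\frac{(p-2)(q-2)-2}2 .$$
This is positive, contradicting $D\le pq/2$, unless $(p,q)=(3,4)$. In that case $D\le6$ forces $E=\{5,6\}$. So there is a relation of degree $5$ between $a_2$ and $a_3$. The only monomial of degree $5$ is $a_2a_3$, so $a_2a_3=0$ in $H$. Lifted to $\mathbb Q[c_1,c_2,c_3]$, $a_2a_3$ is a non-zero multiple of the only relation in degree $5$,
$$h_5=c_3(3c_1^2-2c_2)+c_1(c_1^2-c_2)(c_1^2-3c_2).$$
Now $a_2=c_2+\nu c_1^2$ and $a_3=c_3+(\text{polynomial in }c_1,c_2)$. Comparing the parts linear in $c_3$, $a_2$ is proportional to $3c_1^2-2c_2$. Comparing the parts free of $c_3$, $a_2$ divides $c_1(c_1^2-c_2)(c_1^2-3c_2)$. At $c_1=1$, $c_2=\frac32$ the first vanishes, but the second is $(-\frac12)(-\frac72)=\frac74\ne0$: contradiction.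

*$S=\{2,\dots,p-1\}$.* Then $p$ is a power of $2$, $p\ge8$, and $D\ge\sum_{i=1}^{p-2}(q+i)-\sum_{j=2}^{p-1}j=(p-2)(q-1)$. But
$$(p-2)(q-1)-\frac{pq}2=q\Big(\frac p2-2\Big)-p+2\ge2q-p+2>0,$$
a contradiction.

**Step 2: all $\varepsilon_j=0$.** For $p=1$ there is nothing to show. For $p\ge3$, Step 1 and Lemma 5 give $\varepsilon_j=0$ for $j<p$, and $\varepsilon_p=0$ unless $p=2^k$. For $p=2^k\ge2$ (including $p=2$), Lemma 6 with $\varepsilon_1=0$ gives $\varepsilon_p=0$.

**Step 3: parity.** Now all $\mu_j$ are even. Filter $H^i_{\mathbb Q}$, $i>0$, by the powers of the augmentation ideal $H^+$. The quotient of two successive powers is spanned by monomials in the $c_j$, and $\varphi$ multiplies each by the product of the corresponding $\mu_j$. So the eigenvalues of $\varphi$ on $H^i$ are products of at least one $\mu_j$, hence even integers, and $\mathrm{tr}(\varphi|H^i)$ is even. As $\mathrm{tr}(\varphi|H^0)=1$, $L(f)$ is odd.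

### 10.2. For $\lambda\ne0$

By Lemma 1, $L(f)\equiv1\pmod\lambda$, so $L(f)\ne0$ if $|\lambda|\ge2$. Let $\lambda=\pm1$; then $\varphi'$ of Lemma 1 is defined over $\mathbb Z$.

**The quaternionic case.** By naturality $\varphi\otimes\mathbb Z[\frac12]$ commutes with $P^1=\mathcal D$ modulo every odd $\ell$. By Lemma 4(b), $\lambda\ne-1$. If $\lambda=1$, Lemma 4(a) gives $\varphi=\mathrm{id}$ on the torsion-free ring $H(p,q)$, and $L(f)=\binom{p+q}p\ne0$. This proves Theorem B for $\mathbb H$.

**The complex case: $\varphi'=\mathrm{id}$.** Otherwise let $d$ be as in Lemma 1, $2\le d\le p$. We exclude each $d$.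

*$d=2$.* By Lemma 3 and integrality of $\varphi'(c_2)$, $\tau\in\mathbb Z$ and $0<\tau<1$: impossible.

*$d=3$.* The method is again orthogonality and integrality. $\varphi'$ fixes $s_1,s_2$. Its $-1$-eigenvector in degree $3$ can be written $s_3+as_1s_2+bs_1^3$; it is orthogonal to the fixed vectors $s_1^3$ and $s_1s_2$ for $\int xy\,s_1^{N-6}$:
$$\theta+a\tau+b=0,\qquad \kappa+a\sigma+b\tau=0 .$$
Eliminating $b$ and using Lemma 2, $a=\frac{\tau\theta-\kappa}{\sigma-\tau^2}=-\frac{3(q-p)}{pq-4}$. From $\varphi'(s_3)=-s_3-2as_1s_2-2bs_1^3$ and $3c_3=s_3-c_1^3+3c_1c_2$,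
$$\varphi'(c_3)=-c_3+\Big(2+\frac{4a}3\Big)c_1c_2-\frac23(1+a+b)c_1^3 .$$
So $\frac{4(q-p)}{pq-4}\in\mathbb Z$. For $p\ge4$ this number lies strictly between $0$ and $1$, since $pq-4-4(q-p)=(p-4)q+4(p-1)>0$: contradiction. For $p=3$ it lies strictly between $0$ and $2$, since $4q-12<2(3q-4)$; so it equals $1$ and $q=8$. Then $B=5$, $n=23$, $a=-\frac34$, $\tau=\frac5{23}$, $\theta=\frac1{253}$, $b=-\theta-a\tau=\frac7{44}$, and $\frac23(1+a+b)=\frac3{11}\notin\mathbb Z$: contradiction.

*$d\ge4$.* Here $P^1$ reaches $c_d$ from a lower class. For odd $\ell$, $P^1$ is the derivation $y\mapsto y^\ell$, so $P^1C=C\cdot\sum_{i\ge0}(-1)^is_{\ell+i}\,t^{i+1}$. Taking the coefficient of $t^j$ and using (3), modulo $\ell$ and for $j+\ell-1\le p$,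
$$P^1c_j\equiv(-1)^{j-1}s_{\ell+j-1}\equiv(j-1)c_{j+\ell-1}\quad\text{mod dec}.$$
Since $P^1$ raises the degree in $H(p,q)$ by the even number $\ell-1$ and $\lambda=\pm1$, not only $\varphi$ but also $\varphi'$ commutes with $P^1$. Choose a prime $\ell\mid d-1$ if $d$ is even and $\ell\mid d-2$ if $d$ is odd. These numbers are odd and at least $3$, so $\ell$ is odd, $\ell<d$, and $\ell\nmid d$. Let $j=d-\ell+1$, so $1\le j<d$ and $j-1=d-\ell\equiv d\not\equiv0\pmod\ell$. Now $\varphi'$ fixes $c_j$, hence it fixes $P^1c_j=(j-1)c_d+(\text{polynomial in }c_1,\dots,c_{d-1})$ modulo $\ell$. As it also fixes $c_1,\dots,c_{d-1}$, $\varphi'(c_d)=c_d$ mod $\ell$, contradicting $\mu'_d=-1$.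

**Evaluation.** So $f^*c_i=\lambda^ic_i$ for all $i$, and $L(f)$ is the polynomial (2) at $t=\lambda$. For $\lambda=1$ this is $\binom{p+q}p\neq 0$. Let $\lambda=-1$. A factor $1-t^e$ with $e$ odd takes the value $2$ at $t=-1$; a quotient $(1-t^{2a})/(1-t^{2b})$ tends to $a/b$. If $pq$ is even, $\{q+1,\dots,q+p\}$ and $\{1,\dots,p\}$ contain equally many even integers, so the powers of $2$ cancel, and the even exponents contribute the ratio of the products of their halves:
$$L(f)=\binom{\lfloor p/2\rfloor+\lfloor q/2\rfloor}{\lfloor p/2\rfloor}\ne0 .$$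
If $p,q$ are odd, $\{q+1,\dots,q+p\}$ starts and ends with an even number, so there is one more even exponent in the numerator than in the denominator, and the value is $0$. This proves Theorem B for $\mathbb C$. $\square$

**Remark 1.** For $\mathbb F=\mathbb C$ and $p\ne q$, $L(f)=0$ exactly when $pq$ is odd and $f^*c_1=-c_1$. So any fixed-point-free self-map then acts on cohomology by $f^*c_i=(-1)^ic_i$, as complex conjugation does.

## 11. Real Grassmannians, $p<q$, $pq$ even

Let $m=\lfloor p/2\rfloor\le k=\lfloor q/2\rfloor$, $n=p+q$ (from now on), $G={}_{\mathbb R}G_{p,q}$, $\pi:G^+\to G$ the oriented double cover, and $T$ its deck involution. As $pq$ is even, $\lfloor n/2\rfloor=m+k$.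

### 11.1. Cohomology away from $2$

**Proposition 9.** $H^*(G;\mathbb Z[\frac12])=H(m,k)\otimes\mathbb Z[\frac12]$ with degrees times $4$ and $c_j=p_j(\gamma)$; it is just $\mathbb Z[\frac12]$ if $m=0$.

*Proof.* **Step 1: $G^+$ with field coefficients.** Let $K=\mathbb F_\ell$ ($\ell$ odd) or $\mathbb Q$. Consider the fibration $G^+\to BSO(p)\times BSO(q)\to BSO(n)$, with simply connected base. Put $\mathcal R_K=H^*(BSO(p)\times BSO(q);K)$ and $P_K=H^*(BSO(n);K)$. Both are polynomial rings in $m+k$ generators (Pontryagin classes, the top one being replaced by the Euler class in even rank). Both embed in $K[x_1,\dots,x_{m+k}]$, the cohomology of the classifying space of a common maximal torus. Each $x_i$ is a root of $\prod_j(X^2-x_j^2)$, whose coefficients lie in the image of $P_K$. So $K[x]$, and hence its submodule $\mathcal R_K$, is a finite $P_K$-module, and $\mathcal R_K/(P_K^+)$ is finite-dimensional. As $\mathcal R_K$ is polynomial in $m+k$ variables, the $m+k$ generators of $P_K$ form a regular sequence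 in $\mathcal R_K$, and $\mathcal R_K$ is free over $P_K$. The Eilenberg–Moore spectral sequence then gives $H^*(G^+;K)=\mathcal R_K/(P_K^+)$. Its Hilbert series does not depend on $K$.

**Step 2: $G^+$ with coefficients $\mathbb Z[\frac12]$.** The Betti numbers over all $\mathbb F_\ell$ and $\mathbb Q$ agree, so $H^*(G^+;\mathbb Z[\frac12])$ is free. Let $\mathcal R,P$ be the corresponding rings over $\mathbb Z[\frac12]$, again polynomial. The composite $G^+\to BSO(n)$ is null-homotopic, so there is a map $\mathcal R/(P^+)\to H^*(G^+;\mathbb Z[\frac12])$. It is an isomorphism modulo every odd $\ell$, hence surjective. As the target is free, the kernel is a direct summand; it is finitely generated in each degree and zero modulo every odd $\ell$, hence zero. So $H^*(G^+;\mathbb Z[\frac12])=\mathcal R/(P^+)$.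

**Step 3: invariants.** $T$ reverses the orientations of both $\gamma$ and $\gamma^\perp$. So the map from $\mathcal R$ is equivariant if $T$ fixes the Pontryagin classes and changes the signs of the Euler classes $e_p,e_q$ (when defined). The generators of $P$ map to $T$-invariant elements: the components of $p(\gamma)p(\gamma^\perp)$, and $e_pe_q$ if $n$ is even. As $2$ is invertible, the transfer gives $H^*(G;\mathbb Z[\frac12])=H^*(G^+;\mathbb Z[\frac12])^T$. An invariant class is represented by the average of any representative, and if an element of $\mathcal R^T$ is $\sum g_ir_i$ with invariant generators $g_i$, we may average the $r_i$. So $H^*(G;\mathbb Z[\frac12])$ is $\mathcal R^T$ modulo the ideal of $\mathcal R^T$ with the same generators.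

If $n$ is odd, exactly one of $e_p,e_q$ exists, with square $p_m$ or $p'_k$, and the result is $\mathbb Z[\frac12][p_i,p'_j]/(pp'=1)$, $i\le m$, $j\le k$. If $p,q$ are both even, $\mathcal R^T=\mathbb Z[\frac12][p_i,p'_j,z]/(z^2=p_mp'_k)$ with $z=e_pe_q$; here $z=e_n$ is killed, which also kills $p_mp'_k$, the top component of $pp'$. So the result is again $\mathbb Z[\frac12][p_i,p'_j]/(pp'=1)$. Eliminating the $p'_j$ gives $H(m,k)\otimes\mathbb Z[\frac12]$, or $\mathbb Z[\frac12]$ if $m=0$. $\square$

Two complements. First, averaging on anti-invariants in the same way shows: if $p=2m$ is even and $q$ is odd, then $\mathcal R\otimes\mathbb{Q}=(\mathcal R^T\oplus e_p\mathcal R^T)\otimes\mathbb Q$, and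
$$H^*(G^+;\mathbb Q)=H\oplus eH,\qquad H=\pi^*H^*(G;\mathbb Q),\quad e=e_p,\quad e^2=\pi^*p_m, \tag{7}$$
where $H$ is the invariant and $eH$ the anti-invariant part. Second, the Pontryagin roots are $y_i=x_i^2$, so modulo odd $\ell$ the operation $P^1$ is $\mathcal D$ of (4).

So $L(f)=\sum_i\mathrm{tr}(\varphi|H^i)$ with $\varphi=f^*$ on $H(m,k)\otimes\mathbb Q$. If $m=0$, $L(f)=1$. Let $m\ge1$ and $\varphi(c_1)=\lambda c_1$. Then $\lambda\in\mathbb Z$, since it is the eigenvalue on the rank-one group $H^4(G;\mathbb Z)/$torsion.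

### 11.2. For $\lambda\ne0$

By Lemma 1 for $H(m,k)$, $L(f)\equiv1\pmod\lambda$, so $L(f)\ne0$ if $|\lambda|\ge2$. If $\lambda=1$, Lemma 4(a) for $H(m,k)$ gives $\varphi=\mathrm{id}$ and $L(f)=\binom{m+k}m\ne0$.

Let $\lambda=-1$; we show that this is impossible. By Lemma 4(b), $m=k$, so $p=2m$ and $q=2m+1\ge3$. By Lemma 4(c), $\varphi=\delta$; from $\delta(s_m)=-s_m$ we get $\delta(p_m)=-p_m+\mathrm{dec}$. This last possibility is a genuine endomorphism commuting with $\mathcal D$, so we need new information: the Euler class on the double cover.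

Since $\pi_1(SO(q))\to\pi_1(SO(n))$ is onto, $G^+$ is simply connected, so $f\pi$ lifts to $\tilde f:G^+\to G^+$. Also $\tilde fT$ is a lift of $f\pi T=f\pi$, so $\tilde fT\in\{\tilde f,T\tilde f\}$. Let $e\in H^{2m}(G^+;\mathbb Q)$ be as in (7), $T^*e=-e$. From $e^2=\pi^*p_m$ we get $(\tilde f^*e)^2=\pi^*f^*p_m$, that is, $\delta(p_m)=(\tilde f^*e)^2$ when $H^*(G;\mathbb Q)$ is identified with $H$.

* If $\tilde fT=\tilde f$, then $y=\tilde f^*e$ satisfies $T^*y=y$, so $y\in H$ has positive degree and $\delta(p_m)=y^2$ is decomposable (or zero). But $\delta(p_m)=-p_m+\mathrm{dec}$ is not zero in $QH$: contradiction.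
* If $\tilde fT=T\tilde f$, then $T^*\tilde f^*e=\tilde f^*T^*e=-\tilde f^*e$, so $\tilde f^*e$ is anti-invariant of degree $2m$, and by (7) $\tilde f^*e=ae$ with $a\in\mathbb Q$. Then $\delta(p_m)=a^2p_m$, and comparing in $QH$, $a^2=-1$: contradiction.

### 11.3. For $\lambda=0$ the number $L(f)$ is odd

If $m=1$, $H(1,k)\otimes\mathbb Q$ is generated by $c_1$, so $L(f)=1$. Let $m\ge2$, so $p\ge4$, $q\ge5$.

One would like to compute $L(f)$ modulo $2$ as a trace on $H^*(G;\mathbb F_2)$. But possibly $f^*w_1=w_1$, and then the powers of $w_1$ contribute to this trace. The cure is to pass to the cohomology with respect to $Sq^1$, where $w_1^{2i}=Sq^1w_1^{2i-1}$ disappears. Let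
$$\mathcal S=\ker Sq^1/\operatorname{im}Sq^1\quad\text{on }H^*(G;\mathbb F_2).$$

**Step 1: $\dim\mathcal S=\binom{m+k}m$.** We compute $Sq^1$ on Schur classes. It is the reduction of the derivation $X=\sum y_i^2\partial_i$. Put $a_\alpha=\det(y_i^{\alpha_j})$ and $\varrho=(p-1,\dots,0)$, so $S_\nu=a_{\nu+\varrho}/a_\varrho$. Then $Xa_\alpha=\sum_j\alpha_ja_{\alpha+e_j}$ ($e_j$ the $j$-th unit vector). In particular $Xa_\varrho=(p-1)a_{\varrho+e_1}=(p-1)c_1a_\varrho$, since all other terms have a repeated exponent. As $c_1S_\nu=\sum_jS_{\nu+e_j}$, the quotient rule gives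
$$XS_\nu=\sum_j\big[(\nu_j+p-j)-(p-1)\big]S_{\nu+e_j}=\sum_j(\nu_j+1-j)S_{\nu+e_j}.$$
Encode $\nu\subset p\times q$ by the $p$-subset $\{\beta_j=\nu_j+p-j\}$ of $\{0,\dots,n-1\}$. The coefficient is $\beta_j+1-p$, so $Sq^1$ replaces $b$ by $b+1$ (when $b+1$ is unoccupied and $b+1\le n-1$), summed over the occupied $b\equiv p\pmod2$.

The pairs $\{b,b+1\}$ with $b\equiv p\pmod2$, $0\le b\le n-2$, are disjoint. So the complex is the size-$p$ part of a tensor product over these pairs of complexes
$$[\text{empty}]\ \oplus\ [\text{both}]\ \oplus\ [b\xrightarrow{\ \cong\ }b+1],$$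
with one additional unmoving position in some cases: $n-1$ if $p$ is even and $q$ odd, $0$ if $p$ is odd, none if $p,q$ are even. By Künneth, $\mathcal S$ has a basis indexed by the $p$-subsets that meet each pair in $0$ or $2$ elements. By parity the additional position is unoccupied if $p$ is even and occupied if $p$ is odd. There are $m+k$ pairs, of which $m$ are occupied. So
$$\dim\mathcal S=\binom{m+k}m=\operatorname{rank}H^*(G;\mathbb Z).$$
Small illustration: for $(p,q)=(2,3)$ the pairs are $\{0,1\},\{2,3\}$, the additional position is $4$, and $\mathcal S$ has the basis $\{0,1\},\{2,3\}$, that is, $1$ and $S_{22}=w_2^2$ in degrees $0$ and $4$.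

**Step 2: $\mathcal S$ is the reduction of the integral cohomology.** The integral cellular cochain complex is a direct sum of complexes $\mathbb Z$ and $\mathbb Z\xrightarrow{a}\mathbb Z$, $a\ne0$. As $Sq^1$ is the Bockstein of $\mathbb Z/2\to\mathbb Z/4\to\mathbb Z/2$, their contributions to $\dim\mathcal S$ are: $1$ for $\mathbb Z$; $0$ for $a$ odd (no cohomology mod $2$); $0$ for $a\equiv2\pmod4$ (two classes joined by $Sq^1$); $2$ for $4\mid a$. By Step 1 the last type does not occur. Hence all 2-primary torsion in $H^*(G;\mathbb Z)$ has exponent $2$. Odd torsion is absent by Proposition 9.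

A class killed by $2$ is an integral Bockstein $\beta y$, and it reduces to $Sq^1y$. Reductions of integral classes lie in $\ker Sq^1$. So with $M=H^*(G;\mathbb Z)/\text{torsion}$, reduction induces a natural map $M/2\to\mathcal S$. It is injective: if $x$ reduces to $Sq^1y$, then $x-\beta y$ reduces to $0$, so $x-\beta y\in2H^*(G;\mathbb Z)$. By dimension it is bijective. Since $M$ is concentrated in degrees divisible by $4$,
$$L(f)\equiv\mathrm{tr}(f^*|\mathcal S)\pmod2,\qquad \mathcal S\text{ is concentrated in even degrees},\quad\mathcal S^0=\mathbb F_2. \tag{8}$$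

**Step 3: $\varepsilon_2=0$.** Here $\lambda=0$ enters. Let $f^*w_j=\varepsilon_jw_j+\mathrm{dec}$ and $f^*w_2=\varepsilon_2w_2+\nu w_1^2$. The class $p_1$ reduces to $w_2^2$, and $f^*p_1-\lambda p_1$ is torsion, hence vanishes in $\mathcal S$. So in $\mathcal S$
$$\lambda[w_2^2]=[(f^*w_2)^2]=\varepsilon_2[w_2^2]+\nu[w_1^4]=\varepsilon_2[w_2^2],$$
as $w_1^4=Sq^1w_1^3$. And $[w_2^2]\ne0$: in degree $3$, $Sq^1w_1^3=w_1^4$ and $Sq^1(w_1w_2)=w_1w_3=Sq^1w_3$, so $w_2^2\notin\operatorname{im}Sq^1$, there being no relations in degree $4\le q$. Hence $\varepsilon_2\equiv\lambda=0$.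

**Step 4: $\varepsilon_j=0$ for all $j\ge2$.** By Lemma 5, $\varepsilon_j=0$ for $2\le j\le p-1$, and for $j=p$ unless $p$ is a power of $2$. In that case Lemma 6 applies, whatever $\varepsilon_1$ is, because $p\ge4$; so $\varepsilon_p=0$.

**Step 5: $f^*$ is nilpotent on $\mathcal S^+$.** Let $e$ be an idempotent power of $f^*$ on $H^*(G;\mathbb F_2)$. For $j\ge2$, $e(w_j)$ is a polynomial in $w_1,\dots,w_{j-1}$. Applying $e$ once more and inducting on $j$, $e(w_j)=e(e(w_j))\in\mathbb F_2[e(w_1)]\subset\mathbb F_2[w_1]$. So $e$ maps $H^*(G;\mathbb F_2)$ into the image of $\mathbb F_2[w_1]$. A class of $\mathcal S$ in positive degree has even degree $2i$ by (8), and $e$ maps it to a multiple of $[w_1^{2i}]=[Sq^1w_1^{2i-1}]=0$. So a power of $f^*$ is $0$ on $\mathcal S^+$, and $f^*$ has trace $0$ there. By (8), $L(f)\equiv1\pmod2$.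

This proves Theorem B for $\mathbb R$, and with Section 3 it proves Theorem A. $\square$

**Remark 2.** Since $L(f)$ is a homotopy invariant and the Lefschetz theorem holds for compact ANRs, every compact ANR $Y$ homotopy equivalent to a Grassmannian $G$ covered by the positive part of the conjecture also has the fixed point property. Indeed, for inverse homotopy equivalences $u:Y\to G$, $v:G\to Y$ and a self-map $g$ of $Y$, $g^*$ is conjugate to $(ugv)^*$ on rational cohomology, so $L(g)=L(ugv)\ne0$.
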